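# Locally contractible compact models of finitely dominated spaces

Throughout, $I=[0,1]$, "map" means continuous map, and $\simeq$ is homotopy equivalence in the category of all topological spaces.

## 1. A compactum $U$ with $U\cong S^1\vee(S^1*U)$

We begin by building a compact space $U$ that is a circle wedged with the join of a circle and $U$ itself. Up to homotopy this will read $U\simeq S^1\vee\Sigma^2U$, so $U$ carries one sphere in each odd dimension; yet $U$ is compact and every small piece of it can be contracted nearby. Its purpose is explained in Sections 2 and 5: it will let us write a *point* as a double mapping cylinder of spaces that are all assembled from circles, and thereby recover a space $X$ from $X\times S^1$.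

We use four facts of general topology.

* (1.1a) If $E\to E'$ is a quotient map, so is $E\times I\to E'\times I$, because $I$ is locally compact Hausdorff. So a homotopy on a quotient space may be defined upstairs. This is used without further mention.
* (1.1b) The quotient of a compact Hausdorff space by a closed equivalence relation is compact Hausdorff.
* (1.1c) A Hausdorff continuous image of a compact metrizable space is compact metrizable.
* (1.1d) If $p:E\to E'$ is a continuous surjection from a compact space to a Hausdorff space, then $p$ is proper, so $\mathrm{id}_X\times p$ is closed for every space $X$, and hence is a quotient map.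

**Construction of $F$.** Let $D^2$ be the closed disc, $D^\circ$ its interior, and $c\in\partial D^2$ a fixed point. For a nonempty compact metrizable space $A$ put
$$S^1*A=D^2\times A\big/\big((z,a)\sim(z,a')\text{ if }|z|=1\big),\qquad F(A)=S^1\vee(S^1*A),$$
where the base point of $S^1$ is glued to $c\in\partial D^2\subset S^1*A$. The base point of $F(A)$ is $c$. The equivalence relation is the union of the diagonal and the compact set $\{((z,a),(z,a')):|z|=1\}$, so it is closed, and $F(A)$ is compact metrizable by (1.1b) and (1.1c). A map $f:A\to A'$ induces $F(f)$, which is the identity on the circle summand and $[z,a]\mapsto[z,f(a)]$ on the join. So $F$ is a functor on compact metrizable spaces and unpointed maps.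

For example, $S^1*\mathrm{pt}=D^2$, and $S^1*S^1\cong S^3$ by $[z,a]\mapsto(z,\sqrt{1-|z|^2}\,a)\in\mathbb C^2$, a continuous bijection of compact Hausdorff spaces.

**Construction of $U$.** Let $U_k=F^k(\mathrm{pt})$, let $\beta_0:U_1=F(\mathrm{pt})\to\mathrm{pt}=U_0$ be the only map, and $\beta_k=F^k(\beta_0):U_{k+1}\to U_k$. So $F(\beta_k)=\beta_{k+1}$. Put $U=\varprojlim U_k$, with projections $\pi_k:U\to U_k$. As an inverse limit of a sequence of nonempty compact metrizable spaces, $U$ is nonempty, compact and metrizable.

The first stages are easy to see. $U_1=S^1\vee D^2\simeq S^1$. Then $U_2=S^1\vee(S^1*U_1)$; since $F$ carries homotopies to homotopies, $U_2\simeq F(S^1)=S^1\vee S^3$. The map $\beta_1:U_2\to U_1$ forgets the coordinate $a$ in $[z,a]$. Each step refines every point of the open disc to a new copy of the previous stage.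

**Proposition 1.2.** *There is a homeomorphism $h:F(U)\to U$ with $\pi_{k+1}h=F(\pi_k)$ for all $k\ge0$.*

*Proof.* The maps $F(\beta_k)$ fix the circle summand pointwise and preserve the coordinate $z\in D^2$. Hence a point of $\varprojlim F(U_k)$ is one of three things: a point of the circle summand; a $z$ with $|z|=1$; or a $z$ with $|z|<1$ together with a thread $(w_k)_k\in U$. So $(F(\pi_k))_k:F(U)\to\varprojlim F(U_k)$ is a continuous bijection of compact Hausdorff spaces, hence a homeomorphism. Since $F(U_k)=U_{k+1}$ and $F(\beta_k)=\beta_{k+1}$, the target is $\varprojlim_{k\ge1}U_k=U$. $\square$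

From now on we identify $U=S^1\vee(S^1*U)$ via $h$, with base point $c$.

**Definition 1.3.** A space $Y$ is *locally contractible* if every neighborhood $O$ of every $y\in Y$ contains a neighborhood $V$ of $y$ whose inclusion $V\hookrightarrow O$ is null-homotopic. It is $LC^j$ if every neighborhood $O$ of every $y$ contains a neighborhood $V$ of $y$ such that every map $S^j\to V$ is null-homotopic in $O$. *Locally simply connected* means $LC^0$ and $LC^1$.

A locally contractible space is $LC^j$ for every $j\ge0$. If $Y$ is $LC^j$ for all $j\le k$, one $V$ can be chosen for all $j\le k$, by intersecting. We may always take $V$ open, by passing to the interior.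

A useful non-example is the shrinking wedge
$$V_\infty=\Big\{(x_i)\in\prod_{i\ge0}S^{2i+1}:\ x_i\ne*\text{ for at most one }i\Big\}.$$
It is compact and metrizable, and like $U$ it carries spheres of dimensions $1,3,5,\dots$. But it is not locally contractible: every neighborhood $V$ of the wedge point contains some whole sphere $S^{2i+1}$, and projection to the $i$-th coordinate retracts $V_\infty$ onto it; a null-homotopy of $V\hookrightarrow V_\infty$ would give a null-homotopy of the identity of $S^{2i+1}$. In $U$ the small spheres do not accumulate in this way. A small copy of $U$ sits over an interior point $z$ of a disc, and it dies when $z$ is pushed to the boundary, where the $U$-coordinate is forgotten.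

**Proposition 1.4.** *$U$ is locally contractible.*

*Proof.* **Step 1: nested coordinates.** This step describes points of $U$ by sequences in $D^\circ$. The quotient map $D^2\times U\to S^1*U$ is injective on the saturated open set $D^\circ\times U$, so it restricts to an open embedding $i:D^\circ\times U\to U$. Its complement is $L=S^1\vee\partial D^2$. Iterating, we get open embeddings $i_k:(D^\circ)^k\times U\to U$ with $i_0=\mathrm{id}$ and
$$i_{k+1}(z_1,\dots,z_{k+1},w)=i_k(z_1,\dots,z_k,i(z_{k+1},w))=i(z_1,i_k(z_2,\dots,z_{k+1},w)).$$
Thus a point of $U$ either lies in $L$, or has the form $i_k(z_1,\dots,z_k,p_k)$ with $k\ge1$ and $p_k\in L$, or determines an infinite sequence $z_1,z_2,\dots\in D^\circ$ with $p\in i_k(\{(z_1,\dots,z_k)\}\times U)$ for all $k$.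

**Step 2: $\pi_ki_k(z_1,\dots,z_k,w)$ does not depend on $w$.** This says that deep copies of $U$ are small. For $k=0$ it is trivial, as $U_0=\mathrm{pt}$. By Proposition 1.2, $\pi_{k+1}\,i(z_1,w')=F(\pi_k)[z_1,w']=[z_1,\pi_kw']$. With $w'=i_k(z_2,\dots,z_{k+1},w)$ we get
$$\pi_{k+1}i_{k+1}(z_1,\dots,z_{k+1},w)=[z_1,\pi_ki_k(z_2,\dots,z_{k+1},w)],$$
which is independent of $w$ by induction.

**Step 3: points $p\in L$.** Here we find neighborhoods that contract in themselves. If $p$ lies in the circle summand and $p\neq c$, small open arcs form a neighborhood base.

Let $p=e^{i\theta_0}\in\partial D^2\setminus c$. The preimage in $D^2\times U$ of an open set containing $p$ contains $\{p\}\times U$. Since $U$ is compact, the tube lemma shows that the images of $N_\varepsilon\times U$, with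
$$N_\varepsilon=\{re^{i\theta}:1-\varepsilon<r\le1,\ |\theta-\theta_0|<\varepsilon\},\qquad \varepsilon\text{ small},$$
form a base of neighborhoods of $p$; they are open because $N_\varepsilon\times U$ is open and saturated and, for small $\varepsilon$, its image misses $c$. Such an image contracts in itself: first apply $[re^{i\theta},w]\mapsto[((1-s)r+s)e^{i\theta},w]$, which is well defined because it fixes the points with $r=1$; at $s=1$ we are in an arc of $\partial D^2$; then contract the arc to $p$.

For $p=c$, a base of neighborhoods is given by the unions of such a set around $c$ in $S^1*U$ with an open arc around $c$ in the circle summand. Each of the two parts contracts in itself to $c$ with $c$ fixed throughout, so the union does.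

**Step 4: points $p=i_k(z_1,\dots,z_k,p_k)$ with $k\ge1$, $p_k\in L$.** The map $i_k$ is an open embedding, and $(D^\circ)^k\times U$ is locally contractible at $(z_1,\dots,z_k,p_k)$, by Step 3 and contractions of balls in $D^\circ$.

**Step 5: points with an infinite sequence $z_1,z_2,\dots$.** This is where the join is used. Let $O\ni p$ be open. By definition of the inverse limit topology, $O\supset\pi_k^{-1}(G)\ni p$ for some $k\ge1$ and some open $G\subset U_k$. By Step 2, $\pi_ki_k$ is a continuous function of $(z_1,\dots,z_k)$ alone, so there are round open balls $B_j\ni z_j$ in $D^\circ$ with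
$$i_k(B_1\times\dots\times B_k\times U)\subset\pi_k^{-1}(G)\subset O .$$
Let $B_{k+1}\ni z_{k+1}$ be an open ball in $D^\circ$ and
$$V=i_{k+1}(B_1\times\dots\times B_{k+1}\times U)=i_k\big(B_1\times\dots\times B_k\times i(B_{k+1}\times U)\big).$$
This is an open neighborhood of $p$ inside $i_k(B_1\times\dots\times B_k\times U)$. Fix $z'\in\partial D^2$. The homotopy
$$B_{k+1}\times U\times I\to S^1*U\subset U,\qquad(z,w,s)\mapsto[(1-s)z+sz',w]$$
is continuous, and at $s=1$ the coordinate $w$ is forgotten. So it contracts $i(B_{k+1}\times U)$ in $U$ to the point $z'$. Combined with contractions of the balls $B_1,\dots,B_k$ in themselves, it shows that $V$ is null-homotopic in $i_k(B_1\times\dots\times B_k\times U)\subset O$. $\square$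

## 2. Finite domination and compact models

**Definition 2.1.** A space $X$ is *dominated* by a space $K$ if there are maps $d:X\to K$ and $u:K\to X$ with $u\circ d\simeq\mathrm{id}_X$. It is *finitely dominated* if $K$ can be a finite CW-complex.

So $X$ is a retract of $K$ up to homotopy. Ferry's theorem says: if $X$ is dominated by a finite CW-complex, then $X$ is homotopy equivalent to a compact metric space $Y$. The question, posed as open in "Handbook Of Algebraic Topology" (https://github.com/YifeiZhu/YifeiZhu.github.io), is whether $Y$ can be chosen locally simply connected. The answer is yes.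

Two cases by hand. If $K$ is a point, then $\mathrm{id}_X\simeq ud$ is constant up to homotopy and $X$ is contractible. Let $K=S^1$, and let $e$ be the degree of $du:S^1\to S^1$. Since $(du)(du)=d(ud)u\simeq du$, we have $e^2=e$. If $e=1$, then $du\simeq\mathrm{id}$ and $X\simeq S^1$. If $e=0$, then $du$ is null-homotopic, so $\mathrm{id}_X\simeq(ud)(ud)=u(du)d$ is null-homotopic, and $X$ is contractible. In both cases $X$ is homotopy equivalent to a finite complex and there is nothing more to do. In general that fails: finitely dominated complexes exist with nonzero *Wall obstruction* (Wall, *Ann. of Math.* 81 (1965)). The only property of the Wall obstruction that we use is that it vanishes for every $X$ homotopy equivalent to a finite complex. So we need models other than complexes.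

Let $\mathcal C$ be the class of spaces homotopy equivalent to a compact metrizable locally contractible space. Finite CW-complexes belong to $\mathcal C$.

**Theorem A.** *Every space dominated by a finite CW-complex is homotopy equivalent to a compact metric space that is locally contractible, in particular locally simply connected ($LC^0$ and $LC^1$). More generally, a space dominated by a member of $\mathcal C$ belongs to $\mathcal C$.*

**Theorem B.** *Let $X$ have the homotopy type of a CW-complex. The following are equivalent: (i) $X$ is dominated by a finite CW-complex; (ii) $X$ is homotopy equivalent to a compact metric space; (iii) $X$ is homotopy equivalent to a locally contractible compact metric space.*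

**Theorem C.** *Let $X$ be dominated by a finite CW-complex.*

1. *For every $k$, $X$ is homotopy equivalent to a finite-dimensional compact metric space that is $LC^j$ for all $j\le k$.*
2. *If the Wall obstruction of $X$ is nonzero, then no compact ANR is homotopy equivalent to $X$. Every compact metric $Y\simeq X$ that is $LC^j$ for all $j\le k$ then has $\dim Y\ge k+1$, and every locally contractible compact metric $Y\simeq X$ is infinite-dimensional.*

The plan for Theorem A has two halves. First, $X\times S^1$ always has a good compact model $M$ (Section 4). Second, we write a point as a double mapping cylinder of compact pieces built from circles and locally contractible compacta (Sections 5–7); multiplying by $X$ turns each circle into $X\times S^1\simeq M$ and the point into $X$ (Section 8). The space $U$ is what makes the second half possible.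

## 3. Double mapping cylinders

**Definition 3.1.** For $B\xleftarrow{f}A\xrightarrow{g}C$ let
$$D(f,g)=D(B\leftarrow A\to C)=B\sqcup(A\times I)\sqcup C\big/(a,0)\sim f(a),\ (a,1)\sim g(a).$$

For example, $D(\mathrm{pt}\leftarrow A\to\mathrm{pt})$ is the unreduced suspension of $A$. For compact Hausdorff $A$ and $B$, $D(A\leftarrow A\times B\to B)$, with the two projections, is the join $A*B$.

A *closed cofibration* is a closed embedding $A\to C$ with the homotopy extension property, and a pointed space is *well-pointed* if the inclusion of its base point is a closed cofibration. Points of CW-complexes are well-pointed. The point $0$ in $C=\{0\}\cup\{1/n:n\ge1\}$ is not: a retraction of $C\times I$ onto $C\times0\cup0\times I$ must send the connected set $\{1/n\}\times I$ to $(1/n,0)$, and letting $n\to\infty$ it would send $(0,1)$ to $(0,0)$. We recall the standard facts.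

* (3.2a) Closed cofibrations are stable under composition, disjoint union, product with a fixed space, and cobase change (pushout along any map).
* (3.2b) If $A\to C$ and $A'\to C'$ are closed cofibrations, so is $A\times C'\cup C\times A'\to C\times C'$ (Strøm).
* (3.2c) If $A\subset C$ is a closed cofibration and $A$ is contractible, then $C\to C/A$ is a homotopy equivalence.
* (3.2d) A pointed map between well-pointed spaces that is a homotopy equivalence is a pointed homotopy equivalence.
* (3.2e) A wedge of two well-pointed spaces $P,Q$ is well-pointed: the inclusion of its base point is the cobase change of $\mathrm{pt}\sqcup\mathrm{pt}\to P\sqcup Q$ along $\mathrm{pt}\sqcup\mathrm{pt}\to\mathrm{pt}$.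
* (3.2f) **Gluing lemma** (R. Brown, *Topology and Groupoids*, Ch. 7; tom Dieck, *Algebraic Topology*, Ch. 5). Suppose given a commutative ladder from $B\leftarrow A\to C$ to $B'\leftarrow A'\to C'$ whose three vertical maps are homotopy equivalences, with $A\to C$ and $A'\to C'$ closed cofibrations. Then the induced map of pushouts is a homotopy equivalence.

**Lemma 3.3.** *Let $f:A\to B$, $g:A\to C$, $f':A'\to B'$, $g':A'\to C'$ be maps. If $a:A\to A'$, $b:B\to B'$, $c:C\to C'$ are homotopy equivalences with $bf\simeq f'a$ and $cg\simeq g'a$, then $D(f,g)\simeq D(f',g')$.*

*Proof.* $D(f,g)$ is the pushout of $B\sqcup C\leftarrow A\sqcup A\to A\times I$, whose right-hand map is a closed cofibration. So ladders that commute strictly are covered by (3.2f). Next, the maps may be changed by homotopies: if $\Theta:A\times I\to B$ is a homotopy from $f_0$ to $f_1$, the two inclusions $i_0,i_1:A\to A\times I$ and identities give strict ladders, so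
$$D(f_0,g)\simeq D(\Theta,g\,\mathrm{pr})\simeq D(f_1,g),$$
and similarly for $g$. Therefore $D(f,g)\simeq D(bf,cg)\simeq D(f'a,g'a)\simeq D(f',g')$, where the outer two equivalences come from the strict ladders $(\mathrm{id},b,c)$ and $(a,\mathrm{id},\mathrm{id})$. $\square$

**Lemma 3.4.** *If $g$ is a closed cofibration, then $D(f,g)\simeq B\cup_fC$.*

*Proof.* Let $M_g$ be the mapping cylinder of $g$. Then $D(f,g)$ is the pushout of $B\xleftarrow{f}A\to M_g$, with $a\mapsto(a,0)$ a closed cofibration. The projection $M_g\to C$ is a homotopy equivalence compatible with the maps from $A$. Apply (3.2f). $\square$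

**Lemma 3.5.** *Let $A,B,C$ be compact Hausdorff. Then $D(B\leftarrow A\to C)$ is compact Hausdorff, and metrizable if $A,B,C$ are. For every space $X$,*
$$X\times D(B\leftarrow A\to C)\cong D(X\times B\leftarrow X\times A\to X\times C).$$

*Proof.* The equivalence relation on $W=B\sqcup(A\times I)\sqcup C$ is closed, since it is a finite union of compact sets: the diagonal, $\{((a,0),f(a))\}$, its transpose, $\{((a,0),(a',0)):f(a)=f(a')\}$, and the analogous three sets for $g$. Now use (1.1b) and (1.1c). By (1.1d), $X\times W\to X\times D$ is a quotient map, and it makes the identifications that define the right-hand side. $\square$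

**Lemma 3.6.** *If $A,B,C$ are compact metrizable and locally contractible (resp. $LC^j$ for all $j\le k$), then so is $D=D(B\xleftarrow fA\xrightarrow gC)$.*

*Proof.* $D$ is compact metrizable by Lemma 3.5. The set $A\times(0,1)$ is open in $D$ and has the local property, as a product of spaces that have it. So let $b\in B$; points of $C$ are treated in the same way.

**Step 1: a neighborhood base at $b$.** For $G$ open in $B$ and $0<\varepsilon\le1/2$, the set
$$G_\varepsilon=G\cup\{(a,t):a\in f^{-1}(G),\ t<\varepsilon\}$$
is open in $D$, since its preimage in $W$ is open and saturated. We claim that those with $b\in G$ form a base at $b$. Given an open $N\ni b$ in $D$, choose a compact neighborhood $G''\subset N\cap B$ of $b$ in $B$. The tube lemma, applied to the compact set $f^{-1}(G'')\times\{0\}$, gives $\varepsilon\le 1/2$ such that $f^{-1}(G'')\times[0,\varepsilon)$ maps into $N$. Let $G$ be the interior of $G''$ in $B$; then $b\in G_\varepsilon\subset N$.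

**Step 2: $G_\varepsilon$ strongly deformation retracts in itself to $G$.** Use $(a,t)\mapsto(a,(1-s)t)$ and the identity on $G$. It is continuous because $W\to D$ restricts to a quotient map over the open set $G_\varepsilon$.

**Step 3: conclusion.** Let $O$ be a neighborhood of $b$ and $G_\varepsilon\subset O$ with $b\in G$. Choose an open $V$ with $b\in V\subset G$ such that $V\hookrightarrow G$ is null-homotopic (resp. every map $S^j\to V$, $j\le k$, is null-homotopic in $G$). Then $V_\varepsilon$ is an open neighborhood of $b$, and it deforms to $V$ within $V_\varepsilon\subset G_\varepsilon$. Hence $V_\varepsilon\hookrightarrow G_\varepsilon\subset O$ is null-homotopic (resp. every map $S^j\to V_\varepsilon$, $j\le k$, is null-homotopic in $O$). $\square$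

Finite products and finite disjoint unions also preserve these local properties.

**Smash products.** For compact Hausdorff pointed $A$ let $\Sigma A=S^1\wedge A$ and $S^1\ltimes A=S^1_+\wedge A=(S^1\times A)/(S^1\times*)$. These are compact Hausdorff. By (1.1d), on compact Hausdorff pointed spaces $\wedge$ is associative, distributes over $\vee$, and preserves pointed homotopies. If $A$ is well-pointed, so are $S^j\wedge A$ and $S^1\ltimes A$: collapse the closed cofibrations $S^j\times *\cup *\times A\to S^j\times A$ and $S^1\times*\to S^1\times A$ to a point.

**Lemma 3.7.** *For every compact Hausdorff pointed $B$ there is a pointed homotopy equivalence $S^1\ltimes\Sigma B\simeq\Sigma B\vee\Sigma^2B$.*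

*Proof.* Let $a,b$ be the 1-cells of the torus $S^1\times S^1$ given by the first and second factor; the 2-cell is attached by $bab^{-1}a^{-1}$. In $S^1_+\wedge S^1=(S^1\times S^1)/(S^1\times*)$ the cell $a$ is collapsed. So this is a CW-complex with cells $e^0,b,e^2$, and the 2-cell is attached by $bb^{-1}$, a null-homotopic map. Hence $S^1_+\wedge S^1\simeq S^1\vee S^2$ pointed. Smash with $B$. $\square$

**Lemma 3.8.** *Let $P,Q$ be compact Hausdorff and well-pointed, and let $p:P\vee Q\to P$ and $q:P\vee Q\to Q$ be the collapses. Then $D(p,q)$ is contractible.*

For $P=Q=S^1$ the space $D(p,q)$ is two discs glued along a radius. In general it is two cones glued along an arc: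

*Proof.* For $x\in P$ the interval $x\times I$ starts at $x\in P$ and ends at $*\in Q$; for $x\in Q$ it starts at $*\in P$ and ends at $x\in Q$. So $D(p,q)$ is the union of the closed subsets $P\times I/P\times1$ and $Q\times I/Q\times0$, which meet in the arc $*\times I$. Hence it is their pushout along the arc. By (3.2b), $P\times1\cup*\times I\to P\times I$ is a closed cofibration; its cobase change along the collapse $P\times1\cup*\times I\to*\times I$ is the inclusion of the arc into the first cone. The same holds for $Q$. The cones and the arc are contractible, so comparing with $\mathrm{pt}\leftarrow\mathrm{pt}\to\mathrm{pt}$ by (3.2f) proves the claim. $\square$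

**Lemma 3.9.** *Let $B$ be nonempty compact Hausdorff. The unreduced suspension $D(\mathrm{pt}\leftarrow B\to\mathrm{pt})$, pointed at a pole, is well-pointed. If $B$ is well-pointed, it is pointed homotopy equivalent to $\Sigma B$.*

*Proof.* The inclusion of the two poles is a cobase change of $B\times\{0,1\}\to B\times I$, hence a closed cofibration; so is the inclusion of one pole. If $B$ is well-pointed, then $B\times\{0,1\}\cup*\times I\to B\times I$ is a closed cofibration by (3.2b). Its cobase change along the collapse to $*\times I$ is the inclusion of the arc $*\times I$ into the unreduced suspension. Collapsing this arc gives $\Sigma B$, and the collapse is a homotopy equivalence by (3.2c). It is pointed and both sides are well-pointed, so (3.2d) applies. $\square$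

**Lemma 3.10.** *For $A$ compact Hausdorff and well-pointed let*
$$E(A)=D\big(S^1\xleftarrow{\ \mathrm{const}\ }S^1\xrightarrow{\ z\mapsto(z,*)\ }S^1\times A\big),$$
*where $\mathrm{const}$ maps to the base point. Then $E(A)\simeq S^1\vee(S^1\ltimes A)$.*

*Proof.* The right-hand map is a closed cofibration by (3.2a). By Lemma 3.4, $E(A)$ is homotopy equivalent to the space obtained from $S^1\sqcup(S^1\times A)$ by gluing $S^1\times*$ to the base point of $S^1$. $\square$

## 4. Mather's trick: a compact model of $X\times S^1$

For $f:A\to A$ let $T(f)=A\times I/(a,1)\sim(f(a),0)$ be its mapping torus. It is the pushout of $A\xleftarrow{(\mathrm{id},f)}A\sqcup A\to A\times I$, where the right-hand map is the inclusion of the two ends. So Lemma 3.4 gives $T(f)\simeq D(A\xleftarrow{(\mathrm{id},f)}A\sqcup A\to A\times I)$, and Lemma 3.3 shows that $f\simeq f'$ implies $T(f)\simeq T(f')$.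

**Proposition 4.1.** *If $d:X\to K$ and $u:K\to X$ satisfy $ud\simeq\mathrm{id}_X$, then*
$$X\times S^1\simeq M:=D\big(K\xleftarrow{(\mathrm{id},du)}K\sqcup K\to K\times I\big).$$
*If $K$ is compact metrizable and locally contractible, so is $M$.*

*Proof.* **Step 1: $T(ud)\simeq T(du)$.** This moves the computation from $X$ to $K$. Define
$$\Phi:T(ud)\to T(du),\ [x,t]\mapsto[d(x),t],\qquad\Psi:T(du)\to T(ud),\ [y,t]\mapsto[u(y),t].$$
They are well defined: $[d(x),1]=[dud(x),0]$ in $T(du)$, and $[u(y),1]=[udu(y),0]$ in $T(ud)$. Write $f=ud$. Then $\Psi\Phi[x,t]=[f(x),t]$. We push along the torus once around: for $0\le\tau\le1$ let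
$$\sigma_\tau[x,t]=\begin{cases}[x,t+\tau],&t+\tau\le1,\\ [f(x),t+\tau-1],&t+\tau\ge1.\end{cases}$$
The two formulas agree for $t+\tau=1$, and $(x,1)$ and $(f(x),0)$ both go to $[f(x),\tau]$. So $\sigma$ is a well-defined homotopy from $\mathrm{id}$ to $\Psi\Phi$. The same argument with $du$ gives $\Phi\Psi\simeq\mathrm{id}$.

**Step 2: the chain.** By (1.1d), applied to $I\to S^1$, $T(\mathrm{id}_X)=X\times S^1$. Hence
$$X\times S^1=T(\mathrm{id}_X)\simeq T(ud)\simeq T(du)\simeq M.$$
The last sentence of the proposition follows from Lemma 3.6. $\square$

As a check, let $X=\mathrm{pt}$ and $K=S^1$. Then $du$ is constant, and $T(du)$ is a disc (the cone on $S^1$) whose cone point is glued to a point of its boundary circle; it is homotopy equivalent to $S^1=X\times S^1$.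

## 5. An Euler characteristic obstruction, and a way around it

How do we get from $X\times S^1$ back to $X$? One could pass to the infinite cyclic cover of $T(du)$, made of copies of $K\times[n,n+1]$ for $n\in\mathbb Z$, but for $K\neq\emptyset$ it is not compact. The next sensible idea is to stay compact: build a *point* from spaces $S^1\times A$, $A$ a finite complex, by finitely many double mapping cylinders, then multiply everything by $X$ and replace each $X\times S^1\times A$ by $M\times A$. This cannot succeed.

**Remark 5.1.** *Let $\mathcal S$ be the class of spaces obtained from products $S^1\times A$, with $A$ a finite CW-complex, by finitely many steps, each of which passes to a homotopy equivalent space or forms $D(B\leftarrow A\to C)$ from three spaces already obtained. Then $\mathcal S$ does not contain a point.* Indeed every member has finite-dimensional total rational homology and Euler characteristic $0$. This holds for $S^1\times A$. The open sets $\{t<2/3\}$ and $\{t>1/3\}$ of $D(B\leftarrow A\to C)$ are homotopy equivalent to $B$ and $C$, and their intersection to $A$; so Mayer–Vietoris gives finiteness and $\chi(D)=\chi(B)+\chi(C)-\chi(A)=0$. But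 $\chi(\mathrm{pt})=1$.

So some piece must have infinite total homology, and then a swindle becomes available. By Lemma 3.8, for any well-pointed compact Hausdorff $P$ the double mapping cylinder of
$$P\longleftarrow P\vee S^1\longrightarrow S^1$$
is contractible. The term $S^1$ is fine. It suffices that *both* $P$ and $P\vee S^1$ be homotopy equivalent to spaces of the form $E(A)\simeq S^1\vee(S^1\ltimes A)$ of Lemma 3.10. This holds if we can find good $A_0,A_1$ with
$$S^1\ltimes A_0\simeq S^1\vee(S^1\ltimes A_1).\tag{5.2}$$
Homology suggests what to look for. Suppose the reduced rational homology of $A_0,A_1$ is finite-dimensional in each degree, with Poincaré series $p_0(t),p_1(t)$. By Künneth, $S^1\ltimes A_i$ has series $(1+t)p_i(t)$, so (5.2) forces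
$$p_0-p_1=\frac{t}{1+t}=t-t^2+t^3-t^4+\cdots.$$
The simplest choice is $p_0=t+t^3+t^5+\cdots$ and $p_1=t\,p_0$. Here $p_0$ satisfies $p_0=t+t^2p_0$. So we want $A_0=U$ with $U\simeq S^1\vee\Sigma^2U$, and $A_1$ a suspension of $U$. The CW wedge $S^1\vee S^3\vee S^5\vee\cdots$ has the right homology but is not compact, and the shrinking wedge $V_\infty$ of Section 1 is compact but not locally contractible. The space $U$ of Section 1 is designed to have both properties.

## 6. The homotopy type of $U$

**Proposition 6.1.** *$U$ is well-pointed, and $U\simeq S^1\vee\Sigma^2U$ as pointed spaces.*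

*Proof.* **Step 1: well-pointedness.** The inclusion $\partial D^2\to S^1*U$ is the cobase change of $\partial D^2\times U\to D^2\times U$ along the projection $\partial D^2\times U\to\partial D^2$, hence a closed cofibration. Composing with $c\to\partial D^2$, we see that $(S^1*U,c)$ is well-pointed, and so is $U=S^1\vee(S^1*U)$ by (3.2e). Write $*$ for the base point $c$ of $U$.

**Step 2: the join is a double suspension.** We collapse a contractible disc. By Step 1 and (3.2b), $\partial D^2\times U\cup D^2\times*\to D^2\times U$ is a closed cofibration. Its cobase change along the projection $\partial D^2\times U\cup D^2\times*\to D^2$ is the inclusion $D^2=D^2\times*\to S^1*U$. This disc is contractible and contains $c$, and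
$$(S^1*U)/(D^2\times*)=D^2\times U\big/(\partial D^2\times U\cup D^2\times*)=S^2\wedge U.$$
By (3.2c), $S^1*U\to\Sigma^2U$ is a homotopy equivalence. It is pointed, between well-pointed spaces, so it is a pointed homotopy equivalence by (3.2d). Wedge with $S^1$. $\square$

**Corollary 6.2.** *$\tilde H_j(U)\cong\mathbb Z$ for odd $j\ge1$, and $\tilde H_j(U)=0$ for all other $j$.*

*Proof.* Proposition 6.1 and the suspension isomorphism give $\tilde H_j(U)\cong\tilde H_j(S^1)\oplus\tilde H_{j-2}(U)$. Induct on $j$, starting from $\tilde H_j=0$ for $j<0$. $\square$

## 7. A point as a double mapping cylinder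

Let $A_0=U$, and let $A_1=D(\mathrm{pt}\leftarrow U\to\mathrm{pt})$ be the unreduced suspension, pointed at a pole. Both are compact metrizable and locally contractible, by Proposition 1.4 and Lemma 3.6. Both are well-pointed, and $A_1\simeq\Sigma U$ as pointed spaces, by Proposition 6.1 and Lemma 3.9. (We take the unreduced suspension because Lemma 3.6 applies to it directly.) Let $E_i=E(A_i)$ as in Lemma 3.10.

**Proposition 7.1.** *There are maps $r:E_0\to E_1$ and $s:E_0\to S^1$ such that*
$$D\big(E_1\xleftarrow{r}E_0\xrightarrow{s}S^1\big)\simeq\mathrm{pt}.$$

*Proof.* **Step 1: identify $E_0$ and $E_1$.** Let $P=S^1\vee S^2\vee\Sigma^2U\vee\Sigma^3U$, which is compact Hausdorff and well-pointed. Using Proposition 6.1, then Lemma 3.7 with $B=S^0$ and $B=\Sigma U$,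
$$S^1\ltimes A_0=S^1\ltimes U\simeq(S^1\ltimes S^1)\vee(S^1\ltimes\Sigma^2U)\simeq S^1\vee S^2\vee\Sigma^2U\vee\Sigma^3U=P.$$
Using Lemma 3.7 with $B=U$, then $\Sigma U\simeq S^2\vee\Sigma^3U$,
$$S^1\ltimes A_1\simeq S^1\ltimes\Sigma U\simeq\Sigma U\vee\Sigma^2U\simeq S^2\vee\Sigma^3U\vee\Sigma^2U.$$
All equivalences are pointed. This is (5.2). By Lemma 3.10, $E_0\simeq P\vee S^1$ and $E_1\simeq P$.

**Step 2: transport the swindle.** Choose homotopy equivalences $e_0:E_0\to P\vee S^1$ and $e_1:E_1\to P$, with a homotopy inverse $e_1'$ of $e_1$. With the collapses $p:P\vee S^1\to P$ and $q:P\vee S^1\to S^1$, put $r=e_1'pe_0$ and $s=qe_0$. Then $e_1r\simeq pe_0$ and $s=qe_0$, so Lemma 3.3 and Lemma 3.8 give $D(r,s)\simeq D(p,q)\simeq\mathrm{pt}$. $\square$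

## 8. Proof of Theorem A

The first lemma says that $X\times E(A)$ is as good as $A$ and $M$ are.

**Lemma 8.1.** *Let $M$ be a space with a homotopy equivalence $\varphi:M\to X\times S^1$, and let $A$ be compact Hausdorff and well-pointed. Then there is a map $\kappa:M\to M$, independent of $A$, with*
$$X\times E(A)\simeq Z(A):=D\big(M\xleftarrow{\kappa}M\xrightarrow{m\mapsto(m,*)}M\times A\big).$$

*Proof.* By Lemma 3.5,
$$X\times E(A)\cong D\big(X\times S^1\xleftarrow{\mathrm{id}\times\mathrm{const}}X\times S^1\to X\times S^1\times A\big).$$
Let $\psi$ be a homotopy inverse of $\varphi$ and $\kappa=\psi(\mathrm{id}\times\mathrm{const})\varphi$. We apply Lemma 3.3 with $\varphi$ on the middle term, $\varphi$ on the left term, and $\varphi\times\mathrm{id}_A$ on the right term. The left square commutes up to homotopy, since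
$$\varphi\kappa=\varphi\psi(\mathrm{id}\times\mathrm{const})\varphi\simeq(\mathrm{id}\times\mathrm{const})\varphi,$$
and the right square commutes strictly. $\square$

*Proof of Theorem A.* **Step 1: the model of $X\times S^1$.** Let $X$ be dominated by a member of $\mathcal C$. Replacing it by a homotopy equivalent space (and composing $d$, $u$ with the equivalence and its inverse), we may assume that $X$ is dominated by a compact metrizable locally contractible $K$; a finite CW-complex is one. Let $M$ be as in Proposition 4.1, so $M$ is compact metrizable and locally contractible, and choose a homotopy equivalence $\varphi:M\to X\times S^1$.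

**Step 2: the models of $X\times E_i$.** By Lemma 8.1, $X\times E_i\simeq Z_i:=Z(A_i)$ for $i=0,1$. Since $M$ and $M\times A_i$ are compact metrizable and locally contractible, so is $Z_i$, by Lemma 3.6.

**Step 3: assembly.** By Proposition 7.1 and Lemma 3.5,
$$X\simeq X\times D\big(E_1\xleftarrow rE_0\xrightarrow sS^1\big)\cong D\big(X\times E_1\xleftarrow{\mathrm{id}\times r}X\times E_0\xrightarrow{\mathrm{id}\times s}X\times S^1\big).$$
Transport the two maps along $X\times E_i\simeq Z_i$ and $X\times S^1\simeq M$: that is, define $Z_0\to Z_1$ and $Z_0\to M$ by composing a chosen equivalence $Z_0\to X\times E_0$, then $\mathrm{id}\times r$ or $\mathrm{id}\times s$, then a chosen equivalence to $Z_1$ or $M$. Lemma 3.3 gives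
$$X\simeq Y:=D\big(Z_1\longleftarrow Z_0\longrightarrow M\big).$$
By Lemma 3.6, $Y$ is compact metrizable and locally contractible, hence $LC^k$ for every $k$, in particular for $k=0,1$. $\blacksquare$

## 9. Proof of Theorem B, and why it needs a CW-complex

*Proof of Theorem B.* (i)$\Rightarrow$(iii) is Theorem A, and (iii)$\Rightarrow$(ii) is trivial. For (ii)$\Rightarrow$(i), let $Y\simeq X$ be compact, let $Z$ be a CW-complex homotopy equivalent to $X$, and let $a:Y\to Z$, $b:Z\to Y$ be inverse homotopy equivalences. The set $a(Y)$ is compact, so it lies in a finite subcomplex $K\subset Z$. The maps $Z\xrightarrow{ab}K\hookrightarrow Z$ compose to $ab\simeq\mathrm{id}_Z$. So $Z$, and hence $X$, is dominated by $K$. $\blacksquare$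

The CW hypothesis is needed. $U$ is compact metrizable and locally contractible, but by Corollary 6.2 its homology is nonzero in every odd degree. The homology of a space dominated by a finite complex $K$ is a direct summand of that of $K$, so it vanishes in high degrees. Hence $U$ is not finitely dominated.

## 10. Dimension against local connectivity: proof of Theorem C

Recall that a metrizable space is an *ANR* if it is a retract of a neighborhood in every metrizable space that contains it as a closed subset. Finite complexes are ANRs. $\dim$ is covering dimension.

*Proof of Theorem C(2).* We use two theorems. A compact ANR has the homotopy type of a finite complex (J. West, *Ann. of Math.* 106 (1977)). A metrizable space of dimension $\le k$ that is $LC^j$ for all $j\le k$ is an ANR (S.-T. Hu, *Theory of Retracts*, Ch. V). By the first, the Wall obstruction vanishes for a space homotopy equivalent to a compact ANR; this is the first claim. If $Y\simeq X$ is compact metric, $LC^j$ for all $j\le k$, and $\dim Y\le k$, then $Y$ is a compact ANR by the second, a contradiction; so $\dim Y\ge k+1$. A locally contractible $Y$ is $LC^j$ for all $j$, so $\dim Y\ge k+1$ for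 every $k$. $\blacksquare$

For part (1) we repeat the proof of Theorem A with a finite-dimensional space in place of $U$. By Section 5 it must have infinite total homology; now we put infinitely many spheres into a single high dimension $m$. Local contractibility is lost, but only in degree $m$. The swindle will then absorb an $S^n$ instead of an $S^1$, so we shall also need a model of $X\times S^n$. We choose $n$ odd because odd spheres are iterated joins of circles.

*Proof of Theorem C(1).* Let $n$ be odd with $n\ge\max(3,k+2)$, and $m=n-1$. Let
$$H=\Big\{(x_i)\in\prod_{i\ge1}S^m_i:\ x_i\ne*\text{ for at most one }i\Big\},$$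
the shrinking wedge of $m$-spheres. It is closed in the product, hence compact and metrizable. It is the union of the countably many closed sets $S^m_i$, so it is $m$-dimensional by the countable sum theorem.

**Step 1: $H$ is $LC^j$ for $j\le m-1$.** Only the wedge point needs proof, since each $S^m_i\setminus*$ is open in $H$. Every neighborhood of the wedge point contains an open neighborhood consisting of a tail $T=\{x\in H:x_i=*\text{ for }i<N\}$ and small open balls around $*$ in the spheres $S^m_i$, $i<N$. It deforms in itself to $T$ by contracting the balls. So it suffices that every $f:S^j\to T$ with $j<m$ is null-homotopic in $T$.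

We first push $f$ off one point of every sphere. Let $O_i=f^{-1}(S^m_i\setminus*)$ for $i\ge N$; these are disjoint open sets. Identify $S^m_i\setminus*=\mathbb R^m$. Choose a smooth $f_i':O_i\to\mathbb R^m$ with $|f_i'-f|<1/4$. Since $j<m$, the set $f_i'(O_i)$ has measure zero, so there is $v_i\notin f_i'(O_i)$ with $|v_i|<1/8$. Let $\lambda(y)$ be a continuous function of $|y|$ with values in $[0,1]$, equal to $1$ for $|y|\le1/2$ and to $0$ for $|y|\ge3/4$. On $O_i$ put
$$g_i=f+\lambda(f)\,(f_i'-v_i-f).$$
Where $|f|\le1/2$ we have $g_i=f_i'-v_i\ne0$. Where $|f|\ge1/2$ we have $|g_i|\ge\frac12-\frac14-\frac18>0$. So $g_i$ misses $0$.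

The linear homotopy from $f|_{O_i}$ to $g_i$ in $\mathbb R^m$ is stationary outside $f^{-1}(\{y\in\mathbb R^m\subset S^m_i:|y|\le3/4\})$, which is a closed, hence compact, subset of $S^j$ contained in $O_i$. So it extends, by the constant homotopy at $*$ on $S^j\setminus O_i$, to a continuous homotopy of the $i$-th coordinate of $f$. For all $i\ge N$ together these give a homotopy of $f$ in $T$: at every time, a point of $S^j$ has at most one coordinate different from $*$, since the $i$-th coordinate is $\neq*$ only on $O_i$; and continuity in the product is continuity in each coordinate. The resulting map misses the point $0$ of every $S^m_i$. Now contract $S^m_i\setminus0$ to $*$ rel $*$, for all $i$ simultaneously. This is again continuous in each coordinate and stays in $T$, and it ends at the constant map.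

**Step 2: the suspension of $H$ and a whisker.** Let $A=D(\mathrm{pt}\leftarrow H\to\mathrm{pt})$, pointed at a pole. It is compact metrizable, well-pointed (Lemma 3.9), and $LC^j$ for $j\le m-1$ (Step 1 and Lemma 3.6). To compute its pointed homotopy type we want a well-pointed version of $H$. The base point of $H$ itself is not good: if its inclusion were a closed cofibration, some neighborhood of it would contract in $H$ to a point, while that neighborhood contains a sphere $S^m_i$ which is a retract of $H$. So let $H^w=H\cup_{*=0}[0,1]$, pointed at $1$. The inclusion $H\sqcup\{1\}\to H^w$ is a cobase change of $\{0,1\}\to[0,1]$, so $H^w$ is well-pointed. The inclusion $H\subset H^w$ is a homotopy equivalence; by (3.2f) it induces a homotopy equivalence of unreduced suspensions, which preserves poles, and so a pointed one by (3.2d). With Lemma 3.9,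
$$A\simeq D(\mathrm{pt}\leftarrow H^w\to\mathrm{pt})\simeq\Sigma H^w\quad\text{as pointed spaces.}$$

**Step 3: $\Sigma H^w\simeq S^n\vee\Sigma H^w$ pointed.** This replaces $U\simeq S^1\vee\Sigma^2U$. Reindexing the spheres gives $H\cong S^m\vee H$. So $H^w$ is homeomorphic, rel base point, to $H^w\cup_{*=0}S^m$, that is, $H^w$ with an extra $S^m$ attached at $0\in[0,1]$. We slide this sphere along the whisker. Let $W=H^w\cup(I\times S^m)$, with $I\times*$ identified with $[0,1]\subset H^w$. For $t=0,1$, $I\times S^m$ strongly deformation retracts to $\{t\}\times S^m\cup I\times*$, so $W$ strongly deformation retracts to $H^w\cup_{*=t}S^m$, rel $H^w$. Hence, as pointed spaces,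
$$H^w\cong H^w\cup_{*=0}S^m\simeq H^w\cup_{*=1}S^m=S^m\vee H^w,$$
and suspending gives the claim, since $m+1=n$.

**Step 4: a point as a double mapping cylinder.** Let $E=E(A)$. By Lemmas 3.10 and 3.7,
$$E\simeq S^1\vee(S^1\ltimes\Sigma H^w)\simeq P:=S^1\vee\Sigma H^w\vee\Sigma^2H^w,$$
and $P\simeq P\vee S^n$ by Step 3. The space $P$ is compact Hausdorff and well-pointed. So $E\simeq P$ and $E\simeq P\vee S^n$, and transporting the collapses of $P\vee S^n$ as in Step 2 of the proof of Proposition 7.1 gives maps with $D(E\leftarrow E\to S^n)\simeq\mathrm{pt}$. By Lemma 3.5,
$$X\simeq D(X\times E\leftarrow X\times E\to X\times S^n).\tag{10.1}$$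

**Step 5: models of the pieces.** Let $K$ be a finite complex dominating $X$, let $M$ be as in Proposition 4.1, and let $\varphi:M\to X\times S^1$ be a homotopy equivalence. By Lemma 8.1, $X\times E\simeq Z:=Z(A)=D(M\leftarrow M\to M\times A)$.

For odd $l\ge3$ we have $S^l=S^1*S^{l-2}=D(S^1\leftarrow S^1\times S^{l-2}\to S^{l-2})$ with the projections as maps; a homeomorphism to $S^l\subset\mathbb C\times\mathbb R^{l-1}$ is $[(z,y),t]\mapsto(\cos(\tfrac{\pi t}2)z,\sin(\tfrac{\pi t}2)y)$. So by Lemma 3.5,
$$X\times S^l\cong D(X\times S^1\leftarrow X\times S^1\times S^{l-2}\to X\times S^{l-2}).$$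
Put $N_1=M$, and suppose $X\times S^{l-2}\simeq N_{l-2}$. Let
$$N_l=D(M\leftarrow M\times S^{l-2}\to N_{l-2}),$$
where the left map is the projection and the right map is the composite $M\times S^{l-2}\xrightarrow{\varphi\times\mathrm{id}}X\times S^1\times S^{l-2}\to X\times S^{l-2}\simeq N_{l-2}$. Lemma 3.3, with the equivalences $\varphi$, $\varphi\times\mathrm{id}$ and a homotopy inverse of $X\times S^{l-2}\simeq N_{l-2}$, gives $X\times S^l\simeq N_l$: the left square commutes strictly and the right one up to homotopy. By induction $X\times S^n\simeq N_n$, and $N_n$ is compact metrizable and locally contractible by Lemma 3.6.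

**Step 6: assembly.** Transport the two maps in (10.1) to $Z$ and $N_n$. By Lemma 3.3,
$$X\simeq Y':=D(Z\leftarrow Z\to N_n).$$
The spaces $M$ and $N_n$ are locally contractible and $A$ is $LC^j$ for $j\le m-1$, so by Lemma 3.6 $Z$ and then $Y'$ are compact metrizable and $LC^j$ for all $j\le m-1=n-2$, in particular for $j\le k$. Finally, double mapping cylinders of finite-dimensional compact metrizable spaces are finite-dimensional: $D(B\leftarrow A\to C)$ is the union of the closed sets $B$, $C$ and $A\times[1/l,1-1/l]$, $l\ge2$, so the countable sum theorem applies. Finite products of such spaces are finite-dimensional too. Since $K$, $H$ and spheres are finite-dimensional, so are $A$, $M$, $Z$, $N_n$ and $Y'$. $\blacksquare$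

**Remark 10.2.** Since finitely dominated complexes with nonzero Wall obstruction exist (Wall, *Ann. of Math.* 81 (1965)), Theorem C(2) shows that in Theorem A "locally contractible" cannot be improved to "ANR", nor can finite-dimensionality be added. By Theorem C(1), finite-dimensionality is compatible with $LC^0,\dots,LC^k$ for any prescribed finite $k$, in particular with local simple connectivity.
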